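\title{The pure locus of an extension of affine domains need not be open}

\begin{abstract}
Let $A\subset B$ be finitely generated domains over an algebraically closed field of characteristic $0$. We consider the set of primes $\mathfrak p$ of $A$ such that $A_{\mathfrak p}\to B_{\mathfrak p}$ is pure, and we show that it need not be open. In our example $A$ is a three-dimensional hypersurface ring, and purity fails exactly at a countably infinite set of closed points on a curve, one for each root of unity. The ring $B$ is obtained by gluing the two coordinate axes of a plane along a ring endomorphism $\varphi$, and purity is governed by the equation $\varphi(f)-f=1$. Dimension three is sharp: the set is open whenever $\dim A\le 2$, and it can fail to be open in every dimension $\ge 3$.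
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic $0$, and an \emph{affine $k$-domain} is a finitely generated $k$-algebra that is an integral domain. A homomorphism of commutative rings $A\to B$ is \emph{pure} if for every $A$-module $M$ the map $M\to M\otimes_AB$, $u\mapsto u\otimes1$, is injective. For a prime $\mathfrak p\subset A$ we write $B_{\mathfrak p}=(A\setminus\mathfrak p)^{-1}B$, and we call
\[
\mathcal P(A,B)=\{\mathfrak p\in\operatorname{Spec}A:\ A_{\mathfrak p}\to B_{\mathfrak p}\ \text{is pure}\}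
\]
the \emph{pure locus}. The following question comes from \cite{PS}.

\begin{quote}
\emph{Let $A\subset B$ be affine $k$-domains. Is $\mathcal P(A,B)$ open in $\operatorname{Spec}A$?}
\end{quote}

Taking $M=A/I$ in the definition shows that a pure extension satisfies $IB\cap A=I$ for every ideal $I$: no element of $A$ enters an ideal of $A$ only after passing to $B$. For $A=k[u]\subset B=k[u^{\pm1}]$ this fails at the origin because $1\in uB$. For $A=k[t^2,t^3]\subset B=k[t]$ it fails at the cusp because $t^3\in t^2B$. In both cases the localized map is an isomorphism at every other prime, so the pure locus is the complement of one point.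

One would guess that the answer is yes. The pure locus is stable under generization (Lemma~\ref{lem:basic}), it always contains a nonempty open set (by generic freeness, see Section~\ref{sec:height1}), and it is open when $B$ is a finite $A$-module (Example~\ref{ex:finite}). The topological Nagata criterion \cite[Thm.~24.2]{Mat} says that a subset $\mathcal U$ of the spectrum of a Noetherian ring is open if it is stable under generization and, for each $\mathfrak p\in\mathcal U$, contains a nonempty open subset of $V(\mathfrak p)$. So the question asks whether purity at $\mathfrak p$ spreads to almost all points of the subvariety $V(\mathfrak p)$. It does when $\mathfrak p$ has height at most $1$, and it can fail for height $2$.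

Let $\mu_\infty\subset k^*$ be the countably infinite set of roots of unity.

\begin{theorem}\label{thm:example}
There are affine $k$-domains $A\subset B$, with $A$ a hypersurface ring of dimension $3$, and a prime $\mathfrak P\subset A$ with $A/\mathfrak P\cong k[\lambda,\lambda^{-1}]$ such that, for the maximal ideals $\mathfrak m_a=\mathfrak P+(\lambda-a)$, $a\in k^*$,
\[
\mathcal P(A,B)=\operatorname{Spec}A\setminus\{\mathfrak m_\zeta:\zeta\in\mu_\infty\}.
\]
This set is not open.
\end{theorem}

The set in Theorem~\ref{thm:example} is not even constructible, as the proof will show.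

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Let $A\subset B$ be affine $k$-domains. If $\mathfrak p\in\mathcal P(A,B)$ has height $\le1$, then $\mathcal P(A,B)\cap V(\mathfrak p)$ contains a nonempty open subset of $V(\mathfrak p)$. Consequently $\mathcal P(A,B)$ is open whenever $\dim A\le2$.
\item[(b)] For every $d\ge3$ there are affine $k$-domains $A\subset B$ with $\dim A=d$ and $\mathcal P(A,B)$ not open.
\end{enumerate}
\end{theorem}

The example has a geometric part and a combinatorial part. The geometric part (Sections~\ref{sec:model}--\ref{sec:off}) starts from the surface obtained from the plane by gluing the $x$-axis to the $y$-axis. Given a ring $R$ with an endomorphism $\varphi$, we perform the same gluing in $R[x,y]$, but twisted by $\varphi$. The resulting extension is pure away from the origin, and at the origin the obstruction to purity is a solution of $\varphi(f)-f=1$ in $R$. The combinatorial part (Section~\ref{sec:equation}) produces a family $\varphi_a$, $a\in k^*$, for which this equation is solvable exactly when $a$ is a root of unity. Section~\ref{sec:height1}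 proves Theorem~\ref{thm:sharp}(a) and depends only on Section~\ref{sec:prelim}.

The hypotheses on $k$ enter only the example. Algebraic closedness makes $\mu_\infty$ infinite and makes the $\mathfrak m_a$ all the closed points of $V(\mathfrak P)$. Characteristic $0$ provides an element of $k^*$ that is not a root of unity, namely $2$, and is used once more in Lemma~\ref{lem:equation}(ii).

\section{Purity, injective hulls and local cohomology}\label{sec:prelim}

\begin{lemma}\label{lem:basic}
Let $A\to B\to C$ be ring homomorphisms.
\begin{enumerate}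
\item[(a)] If $A\to B$ and $B\to C$ are pure, so is $A\to C$. If $A\to C$ is pure, so is $A\to B$.
\item[(b)] If $A\to B$ is pure and $A'$ is an $A$-algebra, then $A'\to A'\otimes_AB$ is pure.
\item[(c)] If $A\to B$ has an $A$-linear retraction or is faithfully flat, then it is pure.
\item[(d)] If $\mathfrak q\subset\mathfrak p$ are primes of $A$ and $\mathfrak p\in\mathcal P(A,B)$, then $\mathfrak q\in\mathcal P(A,B)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $M\to M\otimes_AC$ is the composite $M\to M\otimes_AB\to(M\otimes_AB)\otimes_BC$. (b) For an $A'$-module $M$ we have $M\otimes_{A'}(A'\otimes_AB)=M\otimes_AB$. (c) A retraction $B\to A$ induces a retraction $M\otimes_AB\to M$. If $B$ is faithfully flat and $K$ is the kernel of $M\to M\otimes_AB$, then $K\otimes_AB\to M\otimes_AB$ is both injective and zero, so $K\otimes_AB=0$ and $K=0$. (d) Apply (b) to $A_{\mathfrak p}\to B_{\mathfrak p}$ with $A'=A_{\mathfrak q}$.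
\end{proof}

Over a local ring, purity can be tested on one element of one module. Let $(A,\mathfrak m)$ be a Noetherian local ring with residue field $\kappa$, and let $E$ be the injective hull of $\kappa$: an injective module containing $\kappa$ such that every nonzero submodule of $E$ contains $\kappa$. The submodule $\kappa$ is the \emph{socle} $\{e\in E:\mathfrak me=0\}$.

\begin{lemma}\label{lem:hull}
Let $(A,\mathfrak m)$ and $E$ be as above, let $0\ne c\in E$ with $\mathfrak mc=0$, and let $B$ be an $A$-algebra. The following are equivalent: \textup{(i)} $A\to B$ is pure; \textup{(ii)} $E\to E\otimes_AB$ is injective; \textup{(iii)} $c\otimes1\ne0$ in $E\otimes_AB$.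
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii)$\Rightarrow$(iii) hold by definition, and (iii)$\Rightarrow$(ii) holds because a nonzero kernel would contain the socle, which $c$ spans. Assume (ii) and let $0\ne u\in M$. By Nakayama's lemma $Au/\mathfrak mu\cong\kappa$, and the map $Au\to\kappa\subset E$ extends to $\theta:M\to E$ with $\theta(u)\ne0$. Then $\theta\otimes1$ sends $u\otimes1$ to $\theta(u)\otimes1\ne0$, so $u\otimes1\ne0$.
\end{proof}

\begin{example}\label{ex:finite}
Let $A$ be Noetherian and $B$ a finite $A$-module. Then $\mathcal P(A,B)$ is the open set $\operatorname{Spec}A\setminus V(\tau)$, where $\tau$ is the ideal $\{\theta(1):\theta\in\operatorname{Hom}_A(B,A)\}$. Indeed, fix $\mathfrak p$ and let $E$ be the injective hull for $A_{\mathfrak p}$. The functor $\operatorname{Hom}(-,E)$ is exact and, by the proof above, kills no nonzero module. So $E\to E\otimes B_{\mathfrak p}$ is injective if and only if its dual is surjective. Since $\operatorname{Hom}(E,E)=\widehat{A_{\mathfrak p}}$, the dual is evaluation at $1$, $\operatorname{Hom}(B_{\mathfrak p},\widehat{A_{\mathfrak p}})\to\widehat{A_{\mathfrak p}}$.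 As $B$ is finite, the source is $\operatorname{Hom}_A(B,A)\otimes_A\widehat{A_{\mathfrak p}}$, so the image is $\tau\widehat{A_{\mathfrak p}}$.
\end{example}

To use Lemma~\ref{lem:hull} we need $E$ and $E\otimes_AB$ in explicit form, and local cohomology provides this. Let $A$ be a Noetherian ring, $\mathbf a=a_1,\dots,a_n$ elements of $A$, and $V$ an $A$-module. Then $H^i_{\mathbf a}(V)$ is the cohomology of the \v{C}ech complex
\[
0\to V\to\bigoplus_iV_{a_i}\to\bigoplus_{i<j}V_{a_ia_j}\to\dots\to V_{a_1\cdots a_n}\to0 .
\]
We use the following facts; see \cite[\S3.5]{BH}.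
\begin{enumerate}
\item[(L1)] The top module $H^n_{\mathbf a}(V)$ is the quotient of $V_{a_1\cdots a_n}$ by the images of the $V_{a_1\cdots\widehat{a_i}\cdots a_n}$. By right exactness of the tensor product it equals $V\otimes H^1_{a_1}(A)\otimes\dots\otimes H^1_{a_n}(A)$. Hence $H^n_{\mathbf a}(V\otimes_AB)=H^n_{\mathbf a}(V)\otimes_AB$ and $H^n_{\mathbf a}(H^1_t(V))=H^{n+1}_{t,\mathbf a}(V)$, naturally in $V$.
\item[(L2)] The functors $H^i_{\mathbf a}$ depend only on the radical of $(\mathbf a)$; we write $H^i_{\mathfrak m}$ if this radical is $\mathfrak m$. They give long exact sequences and commute with direct sums and direct limits. For a module over a quotient $\bar A$ of $A$ they can be computed over $A$ or over $\bar A$.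
\item[(L3)] Let $(A,\mathfrak m)$ be a Cohen--Macaulay local ring of dimension $d$. Then $H^i_{\mathfrak m}(A)=0$ for $i<d$. If $A$ has a canonical module $\omega$, then $\omega$ is a finite module of depth $d$, and local duality \cite[Thm.~3.5.8]{BH} gives $H^d_{\mathfrak m}(\omega)\cong E$. If $A$ is Gorenstein, for instance a regular local ring modulo one nonzero element, then $\omega=A$ and $H^d_{\mathfrak m}(A)\cong E$.
\end{enumerate}

Finally we recall \emph{generic freeness} \cite[Thm.~24.1]{Mat}: if $A$ is a Noetherian domain, $B$ a finitely generated $A$-algebra and $G$ a finite $B$-module, then $G_h$ is a free $A_h$-module for some $0\ne h\in A$.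

\section{A model case: gluing the two axes}\label{sec:model}

In $k[x,y]$ put
\[
s=x+y,\qquad p=xy,\qquad q=x^2y=px .
\]
The ring $k[x,y]$ is finite over $k[s,p]$, so $s,p$ are algebraically independent. It is free over $k[s,p]$ with basis $1,x$: these generate because $x^2=sx-p$ and $y=s-x$, and a relation $a+bx=0$ gives $a+by=0$ by symmetry, hence $b(x-y)=0$. Tensoring with a $k$-algebra $R$, we see that $C=R[x,y]$ is free over $R[s,p]$ with basis $1,x$.

On each coordinate axis $s$ is a coordinate. So restriction to the axes is given by the $R[s]$-algebra maps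
\[
\rho_1,\rho_0:C\to R[s],\qquad \rho_1:(x,y)\mapsto(s,0),\qquad\rho_0:(x,y)\mapsto(0,s).
\]
The index is the value taken by $x/s$. Both maps kill $p$ and $q$.

\begin{lemma}\label{lem:surface}
The ring $A'=k[s,p,q]$ equals $\{g\in k[x,y]:\rho_1(g)=\rho_0(g)\}$. It is free over $k[s,p]$ with basis $1,q$, and $A'\cong k[s,p,Z]/(Z^2-spZ+p^3)$.
\end{lemma}

\begin{proof}
From $x^2=sx-p$ we get $q^2=spq-p^3$, so $A'=k[s,p]+k[s,p]\,px$, and $1,px$ are independent over $k[s,p]$. The map from $k[s,p,Z]/(Z^2-spZ+p^3)$ sends the basis $1,Z$ to the basis $1,q$. For $g=a+bx$ with $a,b\in k[s,p]$ we have $\rho_1(g)-\rho_0(g)=b(s,0)\,s$, which vanishes if and only if $p$ divides $b$.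
\end{proof}

Thus $\operatorname{Spec}A'$ is the plane with the point $(t,0)$ glued to $(0,t)$ for every $t$. Now let $\varphi$ be a $k$-algebra endomorphism of $R$, extended to $R[s]$ by $\varphi(s)=s$, and glue with a twist:
\begin{equation}\label{eq:glue}
\mathcal B=\{g\in C:\ \rho_1(g)=\varphi(\rho_0(g))\}.
\end{equation}
This is a subring, being the locus where two ring maps agree. It contains $s$ and the ideal $pC$, hence the image of $A'$. By freeness $q\notin(s,p)A'$, and this persists after localizing at the origin $(s,p,q)$, because $A'/(s,p)A'=k[Z]/(Z^2)$ is already local. So if $q\in(s,p)\mathcal B$, then $A'\to\mathcal B$ is not pure at the origin. The next proposition contains the main idea of the paper.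

\begin{proposition}\label{prop:model}
We have $q\in(s,p)\mathcal B$ if and only if $\varphi(f)-f=1$ for some $f\in R$.
\end{proposition}

\begin{proof}
Suppose $\varphi(f)-f=1$. Then $g=sf+x$ lies in $\mathcal B$, since $\rho_1(g)=s(f+1)$ and $\rho_0(g)=sf$. Also $pf\in\mathcal B$, and $q=p\,(sf+x)-s\,(pf)$.

Conversely let $q=pg+sh'$ with $g,h'\in\mathcal B$. Then $sh'\in pC$. The map $(\rho_1,\rho_0)$ embeds $C/pC$ into $R[s]\times R[s]$, so $s$ is a nonzerodivisor on $C/pC$, and $h'=ph$ with $h\in C$. Canceling $p$ gives $g=x-sh$. The gluing condition for $g$ reads $s-s\rho_1(h)=-s\varphi(\rho_0(h))$. Cancel $s$ and take constant terms in $s$. Both $\rho_1(h)$ and $\rho_0(h)$ have constant term $h(0,0)$, because the two axes meet at the origin. So $f=-h(0,0)$ satisfies $1+f=\varphi(f)$.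
\end{proof}

\begin{example}
Let $R=k[T]$. If $\varphi$ is the identity, then \eqref{eq:glue} is imposed on each coefficient of a power of $T$, so $\mathcal B=A'[T]$, which is free over $A'$. If $\varphi(T)=T+1$, then $q=p(sT+x)-s(pT)$ with $sT+x,\ pT\in\mathcal B$, and purity fails at the origin.
\end{example}

Three things remain to be done. We need a parameter $\lambda$, so that the origin sweeps out a curve and $\varphi$ varies along it. We need a finitely generated ring in place of $\mathcal B$. And to prove purity, rather than to refute it, we must control all modules and not only $A'/(s,p)$; this is done with Lemma~\ref{lem:hull}.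

\section{The rings $A\subset B$}\label{sec:rings}

Let $\Lambda=k[\lambda^{\pm1}]$ and $A=\Lambda[s,p,q]\subset\Lambda[x,y]$. By Lemma~\ref{lem:surface}, tensored with $\Lambda$, the domain $A$ is free over $\Lambda[s,p]$ with basis $1,q$, and
\[
A\cong\Lambda[s,p,Z]/(Z^2-spZ+p^3)
\]
is a hypersurface ring of dimension $3$. Its localizations are Gorenstein. Let $\mathfrak P=(s,p,q)$, so that $A/\mathfrak P=\Lambda$. Since $q^2\in pA$, every prime containing $p$ contains $q$. Therefore
\[
V(s,p)=V(\mathfrak P)=\{\mathfrak P\}\cup\{\mathfrak m_a:a\in k^*\},\qquad \mathfrak m_a=(s,p,q,\lambda-a).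
\]

In Sections~\ref{sec:rings}--\ref{sec:off} we fix an affine $k$-domain $R$ containing $\Lambda$, a \emph{surjective} $\Lambda$-algebra endomorphism $\varphi$ of $R$, and a $\Lambda$-algebra map $\pi:R\to\Lambda$. The actual choice is made in Section~\ref{sec:equation}. Let $C=R[x,y]$ and define $\mathcal B\subset C$ by \eqref{eq:glue}. Then $\mathcal B$ contains $A$ and $pC$. The maps $\rho_1,\rho_0$ extend to $C_s\to R[s^{\pm1}]$, and since $\rho_1$ and $\varphi\rho_0$ both fix $s$,
\[
\mathcal B_s=\{g\in C_s:\rho_1(g)=\varphi(\rho_0(g))\}.
\]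

We do not need to decide whether $\mathcal B$ is finitely generated. The purity test at $\mathfrak m_a$ will involve only localizations in which $s$ or $p$ is inverted. So it suffices to find a finitely generated subring $B\subset\mathcal B$ with $B_s=\mathcal B_s$ and $B_p=\mathcal B_p=C_p$. For this, $\mathcal B_s$ has to be finitely generated.

Once $s$ is inverted the two axes are disjoint, and the function $\varepsilon=x/s\in C_s$ separates them: $\rho_1(\varepsilon)=1$, $\rho_0(\varepsilon)=0$, $1-\varepsilon=y/s$, and $\varepsilon^2=\varepsilon-p/s^2$. Moreover $C_s$ is free over $R[s^{\pm1},p]$ with basis $1,\varepsilon$. For $f\in R$ we interpolate between $f$ on one axis and $\varphi(f)$ on the other: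
\begin{equation}\label{eq:ef}
e_f=f+\varepsilon\,(\varphi(f)-f).
\end{equation}
Then $\rho_1(e_f)=\varphi(f)$ and $\rho_0(e_f)=f$, so $e_f\in\mathcal B_s$.

\begin{lemma}\label{lem:fg}
The ring $\mathcal B_s$ is a finitely generated $k$-algebra.
\end{lemma}

\begin{proof}
Let $G=\mathcal B_s+\varepsilon\mathcal B_s\subset C_s$. We show $G=C_s$. From \eqref{eq:ef} and $\varepsilon^2=\varepsilon-p/s^2$ we get
\[
\varepsilon e_f=\varepsilon\varphi(f)-\frac p{s^2}\,(\varphi(f)-f).
\]
The last term lies in $pC_s\subset\mathcal B_s$, so $\varepsilon\varphi(f)\in G$. Since $\varphi$ is surjective, $\varepsilon R\subset G$. Then $f=e_f-\varepsilon(\varphi(f)-f)\in G$, so $R\subset G$. As $G$ is a module over $\mathcal B_s\ni s^{\pm1}$, it contains $R[s^{\pm1}]+\varepsilon R[s^{\pm1}]$. It also contains $pC_s$, and these together span $C_s$.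

So $C_s$ is a finitely generated $k$-algebra and a finite $\mathcal B_s$-module. The Artin--Tate lemma \cite[Prop.~7.8]{AM} says that in this situation the intermediate ring $k\subset\mathcal B_s\subset C_s$ is finitely generated over $k$.
\end{proof}

Clearing powers of $s$ from a finite set of generators, choose $b_1,\dots,b_l\in\mathcal B$ that generate $\mathcal B_s$ over $A_s$. Let $r_1,\dots,r_m$ generate $R$ over $\Lambda$, and set
\[
B=A[b_1,\dots,b_l,\;pr_1,\dots,pr_m]\subset\mathcal B\subset C .
\]
Then $A\subset B$ are affine $k$-domains, and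
\begin{equation}\label{eq:loc}
B_s=\mathcal B_s,\qquad B_p=C_p,\qquad B_{sp}=C_{sp}.
\end{equation}
The first equality holds by the choice of the $b_i$. The second holds because $B_p$ contains $x=q/p$, $y=s-x$ and the $r_i$. The third follows from the second.

\section{Purity at the closed points of the curve}\label{sec:curve}

The following is Proposition~\ref{prop:model} with a parameter. The relation $q\in(s,p)\mathcal B$, which we may write as $\varepsilon=q/(sp)\in\mathcal B_s+\mathcal B_p$ with denominators of exponent one, is replaced by the vanishing of a class in local cohomology, where all exponents are allowed.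

\begin{proposition}\label{prop:criterion}
Let $a\in k^*$ and $\sigma=\lambda-a$. Then $A_{\mathfrak m_a}\to B_{\mathfrak m_a}$ fails to be pure if and only if there are $N\ge0$ and $f\in R$ with
\begin{equation}\label{eq:star}
\varphi(f)-f\equiv\sigma^N\pmod{\sigma^{N+1}R}.
\end{equation}
\end{proposition}

\begin{proof}
Write $\mathfrak m=\mathfrak m_a$.

\emph{The injective hull and its socle.} The ideal $(s,p,\sigma)A$ has radical $\mathfrak m$. Let
\[
E=H^3_{s,p,\sigma}(A)=A_{sp\sigma}/(A_{sp}+A_{s\sigma}+A_{p\sigma}).
\]
Each element of $E$ is killed by powers of $s$, $p$ and $\sigma$, hence by a power of $\mathfrak m$. Elements of $A\setminus\mathfrak m$ are units modulo powers of $\mathfrak m$, so they act bijectively on $E$. Thus $E=E_{\mathfrak m}=H^3_{\mathfrak m}(A_{\mathfrak m})$, and by (L3) this is the injective hull of the residue field of the three-dimensional Gorenstein ring $A_{\mathfrak m}$. By (L1),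
\[
E\otimes_{A_{\mathfrak m}}B_{\mathfrak m}=E\otimes_AB=B_{sp\sigma}/(B_{sp}+B_{s\sigma}+B_{p\sigma}).
\]
Let $c\in E$ be the class of $q/(sp\sigma)=\varepsilon/\sigma$. It is killed by $s$, $p$ and $\sigma$, each of which cancels one denominator, and by $q$, because
\[
\frac{q^2}{sp\sigma}=\frac q\sigma-\frac{p^2}{s\sigma}\in A_{s\sigma}.
\]
So $\mathfrak mc=0$. If $c=0$, multiplying by $(sp\sigma)^{N+1}$ for large $N$ gives $q(sp\sigma)^N\in(s^{N+1},p^{N+1},\sigma^{N+1})A$. Taking the coefficient of $q$ in the basis $1,q$ gives $(sp\sigma)^N\in(s^{N+1},p^{N+1},\sigma^{N+1})\Lambda[s,p]$. This is false: modulo $\sigma^{N+1}$ the ring $\Lambda[s,p]$ becomes $k[\sigma,s,p]/(\sigma^{N+1})$, and a monomial lies in a monomial ideal only if one of the generators divides it. So $c\ne0$, and by Lemma~\ref{lem:hull},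
\begin{equation}\label{eq:vanish}
A_{\mathfrak m}\to B_{\mathfrak m}\ \text{is not pure}\iff\varepsilon/\sigma\in B_{sp}+B_{s\sigma}+B_{p\sigma}.
\end{equation}

\emph{A solution of \eqref{eq:star} destroys purity.} Let $\varphi(f)-f=\sigma^N+\sigma^{N+1}r$ with $r\in R$. Dividing \eqref{eq:ef} by $\sigma^{N+1}$ gives
\[
\frac\varepsilon\sigma=-r\varepsilon+\frac{e_f}{\sigma^{N+1}}-\frac f{\sigma^{N+1}} .
\]
By \eqref{eq:loc} the three terms lie in $B_{sp}$, $B_{s\sigma}$ and $B_{p\sigma}$.

\emph{Failure of purity produces a solution.} Suppose the right side of \eqref{eq:vanish} holds. Multiplying by $\sigma^{N+1}$ for large $N$ and using \eqref{eq:loc}, we get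
\[
\sigma^N\varepsilon=\sigma^{N+1}b+g+h,\qquad b\in C_{sp},\quad g\in\mathcal B_s,\quad h\in C_p .
\]
We want to restrict to the axes, but $h$ may have poles along them. The term $b$ disappears modulo $\sigma^{N+1}$, and there the poles of $h$ disappear too. Let $\bar R=R/\sigma^{N+1}R$ and $\bar C=\bar R[x,y]=\bar R\otimes_kk[x,y]$, a free $k[x,y]$-module. Since $s$ and $p$ are coprime in the factorial ring $k[x,y]$, we have $k[x,y]_s\cap k[x,y]_p=k[x,y]$. Arguing in each coordinate, $\bar C$, $\bar C_s$ and $\bar C_p$ embed in $\bar C_{sp}$, and $\bar C_s\cap\bar C_p=\bar C$. Now $\bar h=\sigma^N\varepsilon-\bar g$ lies in both $\bar C_p$ and $\bar C_s$, so $\bar h\in\bar C$.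

Since $\varphi(\sigma)=\sigma$, the maps $\varphi,\rho_1,\rho_0$ descend modulo $\sigma^{N+1}$, and $\bar g=\sigma^N\varepsilon-\bar h\in\bar C_s$ satisfies the gluing condition. It reads
\[
\sigma^N-\rho_1(\bar h)=-\varphi(\rho_0(\bar h))\quad\text{in }\bar R[s^{\pm1}].
\]
The terms of degree $0$ in $s$ give $\sigma^N-\bar h(0,0)=-\varphi(\bar h(0,0))$. Any $f\in R$ lifting $-\bar h(0,0)$ satisfies \eqref{eq:star}.
\end{proof}

Let $\varphi_a$ be the endomorphism of $R/\sigma R$ induced by $\varphi$. The case $N=0$ of \eqref{eq:star} is the equation $\varphi_a(f)-f=1$. The cases $N>0$ cannot be ignored.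

\begin{example}\label{ex:higher}
Let $R=\Lambda[T]$, $\varphi(T)=T+\lambda-1$, $\pi(T)=0$ and $a=1$. Then $\varphi_1$ is the identity, so $\varphi_1(f)-f=1$ has no solution. But $\varphi(T)-T=\sigma$ solves \eqref{eq:star} with $N=1$, so purity fails at $\mathfrak m_1$. The cause is the nonconstant $\varphi_1$-invariant $T$.
\end{example}

\section{Purity away from the curve}\label{sec:off}

\begin{proposition}\label{prop:off}
Every prime $\mathfrak n$ of $A$ with $\mathfrak n\notin V(\mathfrak P)$ lies in $\mathcal P(A,B)$.
\end{proposition}

\begin{proof}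
Since $V(\mathfrak P)=V(s,p)$, either $p\notin\mathfrak n$, or $p\in\mathfrak n$ and $s\notin\mathfrak n$.

\emph{The case $p\notin\mathfrak n$.} Off the axes nothing is glued: $A_p=\Lambda[x,y]_p$ because $x=q/p$, and $B_p=R[x,y]_p$. Applying $\pi$ to coefficients gives a retraction of $A_p\to B_p$. This map is pure by Lemma~\ref{lem:basic}(c), and so is its localization at $\mathfrak n$ by Lemma~\ref{lem:basic}(b).

\emph{The case $p\in\mathfrak n$, $s\notin\mathfrak n$.} Here $\pi$ need not map $\mathcal B_s$ into $A_s$: it sends $e_f$ to $\pi(f)+\varepsilon(\pi\varphi(f)-\pi(f))$, which is not glued unless $\pi\varphi(f)=\pi(f)$. The remedy is to undo the twist first. After completing along $p=0$ the neighborhoods of the two axes separate, and we can apply $\varphi$ on one of them only.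

Let $L=\Lambda[s^{\pm1}]$ and $R_L=R[s^{\pm1}]$. Extend $\varphi$ and $\pi$ to ring maps $R_L[[p]]\to R_L[[p]]$ and $R_L[[p]]\to L[[p]]$, acting on coefficients and fixing $s$ and $p$. The equation $X=p/s^2+X^2$ determines the coefficients of a series in $p/s^2$ recursively, so $X^2-X+p/s^2$ has a root $\varepsilon_0\in pL[[p]]$. Then $1-\varepsilon_0$ is also a root. Since $C_s\cong R_L[p][X]/(X^2-X+p/s^2)$ with $X$ corresponding to $\varepsilon$, there are $R_L[p]$-algebra maps
\[
\alpha_1,\alpha_0:C_s\to R_L[[p]],\qquad\alpha_1(\varepsilon)=1-\varepsilon_0,\qquad\alpha_0(\varepsilon)=\varepsilon_0 .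
\]
Modulo $p$ they are $\rho_1$ and $\rho_0$. Define the untwisted gluings
\[
D=\{(b_1,b_0)\in L[[p]]^2:b_1\equiv b_0\bmod p\},\qquad D_R=\{(b_1,b_0)\in R_L[[p]]^2:b_1\equiv b_0\bmod p\}.
\]
The ring map $g\mapsto(\alpha_1(g),\varphi(\alpha_0(g)))$ sends $\mathcal B_s$ into $D_R$, by the gluing condition. Since $q=s\cdot p\varepsilon$, the ring $A_s$ is free over $L[p]$ with basis $1,p\varepsilon$. Both $\alpha_i$ send $A_s$ into $L[[p]]$, which $\varphi$ fixes. So on $A_s$ the map is $u\mapsto(\alpha_1(u),\alpha_0(u))\in D$, and the composite $A_s\to\mathcal B_s\to D_R$ equals $A_s\to D\subset D_R$.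

The inclusion $D\subset D_R$ has the $D$-linear retraction $\pi\times\pi$, so it is pure. We claim that the ring map $A_s\otimes_{L[p]}L[[p]]\to D$ is bijective. It sends $u+v\,p\varepsilon$, with $u,v\in L[[p]]$, to
\[
(b_1,b_0)=\bigl(u+vp(1-\varepsilon_0),\ u+vp\varepsilon_0\bigr).
\]
Here $b_1-b_0=vp(1-2\varepsilon_0)$, and $1-2\varepsilon_0$ is a unit of $L[[p]]$. So for $(b_1,b_0)\in D$ there is exactly one $v$, and then exactly one $u$, which proves the claim. As $L[[p]]$ is the $p$-adic completion of the Noetherian ring $L[p]$, it is flat over $L[p]$. Hence $D$ is flat over $A_s$, and $D/pD=A_s/pA_s$. Because $p\in\mathfrak n$, the last equality shows that $D_{\mathfrak n}/\mathfrak nD_{\mathfrak n}$ is the residue field of $\mathfrak n$, which is nonzero. So $A_{\mathfrak n}\to D_{\mathfrak n}$ is faithfully flat.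

By Lemma~\ref{lem:basic}, $A_{\mathfrak n}\to D_{\mathfrak n}\to(D_R)_{\mathfrak n}$ is pure. It factors through $(\mathcal B_s)_{\mathfrak n}=B_{\mathfrak n}$, so $A_{\mathfrak n}\to B_{\mathfrak n}$ is pure.
\end{proof}

\section{A difference equation solvable at the roots of unity}\label{sec:equation}

We now look for $(R,\varphi,\pi)$ such that \eqref{eq:star} is solvable for infinitely many $a$ but not for all. A simple source of infinitely many special values is the scaling $w\mapsto aw$ of $k[w^{\pm1}]$, which has a nonconstant invariant exactly when $a\in\mu_\infty$. It is not enough, since $\alpha(aw)-\alpha(w)$ has constant term $0$. We add two variables that convert a nonconstant invariant into a solution. Let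
\[
R=\Lambda[w^{\pm1},S,T],\qquad\varphi(w)=\lambda w,\qquad\varphi(S)=w(S+1),\qquad\varphi(T)=T+S,
\]
and let $\pi(w)=1$, $\pi(S)=\pi(T)=0$. The map $\varphi$ is surjective, because $w^{\pm1}=\lambda^{\mp1}\varphi(w^{\pm1})$, $S=w^{-1}\varphi(S)-1$ and $T=\varphi(T)-S$ successively lie in its image. For $a\in k^*$ the induced map $\varphi_a$ acts on $R/(\lambda-a)=k[w^{\pm1},S,T]$.

The mechanism is the following. For $\alpha,\iota\in k[w^{\pm1}]$ with $\iota$ invariant under $\varphi_a$,
\begin{equation}\label{eq:mech}
\varphi_a(\iota T-\alpha S)-(\iota T-\alpha S)=\bigl(\iota-w\alpha(aw)+\alpha(w)\bigr)S-w\alpha(aw).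
\end{equation}
The variable $S$ cancels if and only if $w\alpha(aw)-\alpha(w)=\iota$. For $\alpha\ne0$ the left side has at least two terms, so this requires a nonconstant invariant. For $a=1$ we can take $\alpha=1$ and $\iota=w-1$; then the right side of \eqref{eq:mech} is the invariant unit $-w$, and dividing by it we find that $f=w^{-1}S-(1-w^{-1})T$ satisfies $\varphi_1(f)-f=1$. The variable $T$ is needed: on $k[w^{\pm1},S]$ the map $\varphi_1$ fixes the point $(w,S)=(2,-2)$, where every $\varphi_1(f)-f$ vanishes.

\begin{lemma}\label{lem:equation}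
\begin{enumerate}
\item[(i)] If $\zeta\in\mu_\infty$, there is $f\in k[w^{\pm1},S,T]$ with $\varphi_\zeta(f)-f=1$.
\item[(ii)] If $a\in k^*\setminus\mu_\infty$ and $\varphi_a(f)-f=\beta\in k$, then $f\in k$ and $\beta=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\zeta$ have order $n$, so that $w^n$ is invariant. We look for $\alpha=\sum_{i=0}^{n-1}c_iw^i$ such that the middle terms of $w\alpha(\zeta w)-\alpha(w)$ cancel. Put $c_i=\zeta^{\,i(i-1)/2-n(n-1)/2}$ for $0\le i\le n$. Then $c_{i+1}=\zeta^ic_i$ and $c_n=1$, so
\[
w\alpha(\zeta w)=\sum_{i=0}^{n-1}c_i\zeta^iw^{i+1}=\sum_{i=1}^{n}c_iw^i=\alpha(w)+w^n-c_0 .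
\]
With $\iota=w^n-c_0$ and $f_0=\iota T-\alpha S$, formula \eqref{eq:mech} gives
\[
\varphi_\zeta(f_0)-f_0=-w^n-\sum_{i=1}^{n-1}c_iw^i .
\]
For $0<i<n$ we have $\varphi_\zeta(w^i)-w^i=(\zeta^i-1)w^i$ with $\zeta^i\ne1$. So $f_1=f_0+\sum_{i=1}^{n-1}\frac{c_i}{\zeta^i-1}w^i$ satisfies $\varphi_\zeta(f_1)-f_1=-w^n$, and $f=-w^{-n}f_1$ is a solution.

(ii) Write $\varphi=\varphi_a$. We first note that for $g\in k[w^{\pm1},S]$ of $S$-degree $e\ge1$, the element $\varphi(g)-g$ has $S$-degree exactly $e$. Indeed, if $\alpha(w)\ne0$ is the leading coefficient of $g$, the coefficient of $S^e$ in $\varphi(g)-g$ is $\alpha(aw)w^e-\alpha(w)$, which is nonzero because the top $w$-degree of $\alpha(aw)w^e$ exceeds that of $\alpha$.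

Suppose $f\in k[w^{\pm1},S]$. By this remark $f=\sum_i\alpha_iw^i$ does not involve $S$, and $\sum_i\alpha_i(a^i-1)w^i=\beta$. The term $i=0$ gives $\beta=0$. For $i\ne0$ we have $a^i\ne1$, so $\alpha_i=0$.

Suppose now that $f=\sum_{j=0}^df_jT^j$ with $f_j\in k[w^{\pm1},S]$, $f_d\ne0$ and $d\ge1$. Then $\varphi(f)=\sum_j\varphi(f_j)(T+S)^j$. The coefficient of $T^d$ gives $\varphi(f_d)=f_d$, so $f_d=\gamma\in k^*$ by the previous case. The coefficient of $T^{d-1}$ gives, for $g=f_{d-1}$,
\[
\varphi(g)-g=\beta'-d\gamma S,
\]
where $\beta'=\beta$ if $d=1$ and $\beta'=0$ otherwise. By the remark on degrees, $g=\alpha_1(w)S+\alpha_0(w)$, and the coefficient of $S$ gives $w\alpha_1(aw)-\alpha_1(w)=-d\gamma$. In characteristic $0$ the right side is nonzero, so $\alpha_1\ne0$. If $l\le t$ are the lowest and the top degree of $\alpha_1$, the left side has nonzero terms in the two different degrees $l$ and $t+1$. So it is not a constant, a contradiction.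
\end{proof}

\begin{corollary}\label{cor:star}
The congruence \eqref{eq:star} has a solution $(N,f)$ if and only if $a\in\mu_\infty$.
\end{corollary}

\begin{proof}
If $a\in\mu_\infty$, take $N=0$ and lift the solution of Lemma~\ref{lem:equation}(i) to $R$. Let $a\notin\mu_\infty$ and suppose $(N,f)$ is a solution. Assume $f=\sigma^jf'$ with $0\le j<N$; this holds at the start with $j=0$ if $N>0$. Then $\sigma^j(\varphi(f')-f')\in\sigma^NR$, so $\varphi(f')-f'\in\sigma R$. By Lemma~\ref{lem:equation}(ii), $f'\equiv\gamma\pmod{\sigma R}$ for some $\gamma\in k$. The element $\sigma^j\gamma$ is fixed by $\varphi$, so $f-\sigma^j\gamma\in\sigma^{j+1}R$ is again a solution. After $N$ steps $f=\sigma^Nf'$, and then $\varphi(f')-f'\equiv1\pmod{\sigma R}$, which contradicts $\beta=0$ in Lemma~\ref{lem:equation}(ii).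
\end{proof}

The induction uses that $\varphi_a$ has only constant invariants; this is what fails in Example~\ref{ex:higher}.

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Take $A\subset B$ as in Section~\ref{sec:rings} for this choice of $(R,\varphi,\pi)$. By Proposition~\ref{prop:off}, all primes outside $V(\mathfrak P)$ lie in $\mathcal P(A,B)$. By Proposition~\ref{prop:criterion} and Corollary~\ref{cor:star}, $\mathfrak m_a\in\mathcal P(A,B)$ if and only if $a\notin\mu_\infty$. In particular $\mathfrak m_2\in\mathcal P(A,B)$, so $\mathfrak P\in\mathcal P(A,B)$ by Lemma~\ref{lem:basic}(d). This determines the pure locus.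

Its complement is an infinite subset of the curve $V(\mathfrak P)=\operatorname{Spec}\Lambda$ that misses the generic point. A locally closed subset of $\operatorname{Spec}\Lambda$ that misses the generic point lies in a proper closed subset, so it is finite; hence so is a finite union of such sets. Therefore the complement is not constructible, and in particular not closed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(b)}]
Take $A\subset B$ from Theorem~\ref{thm:example} and consider $A[z]\subset B[z]$ with $z=(z_1,\dots,z_{d-3})$ indeterminates, so that $\dim A[z]=d$. The map $A[z]_{\mathfrak PA[z]}\to B[z]_{\mathfrak PA[z]}$ is the base change of $A_{\mathfrak P}\to B_{\mathfrak P}$, so $\mathfrak PA[z]$ lies in the pure locus.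

Let $\zeta\in\mu_\infty$, $\mathfrak m=\mathfrak m_\zeta$, and suppose that $\mathfrak mA[z]$ lies in the pure locus. The map $A_{\mathfrak m}\to A[z]_{\mathfrak mA[z]}$ is flat and local, hence faithfully flat. So the composite $A_{\mathfrak m}\to B[z]_{\mathfrak mA[z]}$ is pure. It factors through $B_{\mathfrak m}$, so $A_{\mathfrak m}\to B_{\mathfrak m}$ is pure, a contradiction.

If the pure locus were open, its complement in $V(\mathfrak PA[z])=\operatorname{Spec}\Lambda[z]$ would be a proper closed set containing all the primes $(\lambda-\zeta)$. Then a nonzero element of the factorial ring $\Lambda[z]$ would be divisible by infinitely many pairwise nonassociate prime elements, which is impossible.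
\end{proof}

\begin{remark}\label{rem:K}
The example escapes generic freeness in the following way. Let $K=R/(\varphi-1)R$, a $\Lambda$-module, and let $\kappa\in K$ be the class of $1$. By Lemma~\ref{lem:equation}(i), $\kappa\in(\lambda-\zeta)K$ for all $\zeta\in\mu_\infty$. On the other hand $\kappa$ is not torsion: if $\varphi(f)-f=g(\lambda)\ne0$, reduction at some $a\notin\mu_\infty$ with $g(a)\ne0$, such as a suitable power of $2$, contradicts Lemma~\ref{lem:equation}(ii). So $K_h$ is not free over $\Lambda_h$ for any $h\ne0$, since a nonzero coordinate of $\kappa$ would be divisible by infinitely many primes.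
\end{remark}

\section{Primes of height at most one}\label{sec:height1}

In this section $A\subset B$ are arbitrary affine $k$-domains, $d=\dim A$ and $\mathcal P=\mathcal P(A,B)$. We use the dimension formula $\operatorname{ht}\mathfrak q+\dim A/\mathfrak q=d$ for primes $\mathfrak q$ of an affine domain; in particular all maximal ideals have height $d$. For $h\ne0$ the ring $A_h$ is again an affine domain of dimension $d$, and $\mathcal P(A_h,B_h)=\mathcal P\cap D(h)$.

\begin{lemma}\label{lem:CM}
Write $A=\Sigma/I$ with $\Sigma$ a polynomial ring in $n$ variables over $k$. The set of primes $\mathfrak q$ with $A_{\mathfrak q}$ Cohen--Macaulay is open and contains all primes of height $\le1$. For $\mathfrak q$ in this set, $\omega_{\mathfrak q}$ is the canonical module of $A_{\mathfrak q}$, where $\omega=\operatorname{Ext}^{n-d}_\Sigma(A,\Sigma)$.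
\end{lemma}

\begin{proof}
Let $\mathfrak Q\subset\Sigma$ be the preimage of $\mathfrak q$. The ring $\Sigma_{\mathfrak Q}$ is regular, and $\dim\Sigma_{\mathfrak Q}-\dim A_{\mathfrak q}=n-d$ by the dimension formula. By the Auslander--Buchsbaum formula, $A_{\mathfrak q}$ is Cohen--Macaulay if and only if its projective dimension over $\Sigma_{\mathfrak Q}$ is at most $n-d$. The projective dimension is the largest $i$ with $\operatorname{Ext}^i_\Sigma(A,\Sigma)_{\mathfrak q}\ne0$. So the set in question is the complement of the supports of the finite modules $\operatorname{Ext}^i_\Sigma(A,\Sigma)$, $n-d<i\le n$. A local domain of dimension $\le1$ is Cohen--Macaulay. The last statement is \cite[Thm.~3.3.7]{BH}.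
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(a)}]
\emph{Reduction and easy cases.} If $\mathfrak p\in\mathcal P$ is maximal, then $V(\mathfrak p)=\{\mathfrak p\}\subset\mathcal P$. If $d\le2$, every nonmaximal prime has height $\le1$. So the second statement follows from the first by Lemma~\ref{lem:basic}(d) and the Nagata criterion. If $\mathfrak p=0$, generic freeness gives $h\ne0$ with $B_h$ free over $A_h$. As $B_h\ne0$, the map $A_h\to B_h$ is faithfully flat, and $D(h)\subset\mathcal P$.

From now on $\mathfrak p\in\mathcal P$ has height $1$ and is not maximal, so $d\ge2$ and $\bar A=A/\mathfrak p$ has dimension $d-1$. The difficulty is that the test module $E$ of Lemma~\ref{lem:hull} changes with the maximal ideal $\mathfrak m\supset\mathfrak p$. We shall build one module $M$, supported on $V(\mathfrak p)$, with $H^{d-1}_{\mathfrak m}(M_{\mathfrak m})\cong E$ for all such $\mathfrak m$. Purity at $\mathfrak p$ makes $M\to M\otimes_AB$ injective, and this injectivity passes to $H^{d-1}_{\mathfrak m}$ as soon as the cokernel $Q$ has $H^{d-2}_{\mathfrak m}(Q_{\mathfrak m})=0$.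 The module $Q$ is far from finite, but it is built from copies of a single module to which generic freeness applies.

\emph{Step 1: setup.} We may replace $A,B$ by $A_h,B_h$ with $h\notin\mathfrak p$. By Lemma~\ref{lem:CM} we may assume that $A$ is Cohen--Macaulay. Fix $0\ne t\in\mathfrak p$. Since $\mathfrak p$ has height $1$, it is minimal over $tA$. Inverting an element that lies in the other minimal primes of $tA$ but not in $\mathfrak p$, we may assume $\sqrt{tA}=\mathfrak p$, and then $\mathfrak p^r\subset tA$ for some $r$. Let $\omega$ be as in Lemma~\ref{lem:CM}, so that $\operatorname{depth}\omega_{\mathfrak q}=\operatorname{ht}\mathfrak q$ for all $\mathfrak q$. An associated prime of $\omega$ has height $0$, so $t$ is a nonzerodivisor on $\omega$. An associated prime $\mathfrak q$ of $\omega/t\omega$ contains $t$, hence $\mathfrak p$, and has $\operatorname{depth}\omega_{\mathfrak q}=1$; so $\mathfrak q=\mathfrak p$. Thus elements of $A\setminus\mathfrak p$ are nonzerodivisors on $\omega/t\omega$.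

\emph{Step 2: $M\to M\otimes_AB$ is injective.} Put
\[
M=H^1_t(\omega)=\omega_t/\omega,\qquad M_j=t^{-j}\omega/\omega=\{u\in M:t^ju=0\},\qquad W=M\otimes_AB .
\]
Then $M=\bigcup_jM_j$, $M_0=0$, and multiplication by $t^j$ gives $M_j/M_{j-1}\cong\omega/t\omega$. So elements of $A\setminus\mathfrak p$ are nonzerodivisors on each $M_j$, by induction, and on $M$. The kernel of $M\to W$ vanishes after localization at $\mathfrak p$, by purity of $A_{\mathfrak p}\to B_{\mathfrak p}$ applied to $M_{\mathfrak p}$. Hence each element of the kernel is killed by an element of $A\setminus\mathfrak p$, and the kernel is $0$. We regard $M$ as a submodule of $W$ and put $Q=W/M$.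

\emph{Step 3: $Q$ is filtered by copies of one module.} Let $\Omega$ be the image of $\omega\otimes_AB$ in $(\omega\otimes_AB)_t$. It is a finite $B$-module on which $t$ is a nonzerodivisor, and $W=\Omega_t/\Omega$ by right exactness of the tensor product. Let $\omega'\subset\Omega$ be the image of $\omega$, a finite $A$-module, and put $W_j=t^{-j}\Omega/\Omega$. In $W$ we have $M_j=(t^{-j}\omega'+\Omega)/\Omega\subset W_j$. Conversely an element of $M\cap W_j$ is killed by $t^j$, so it lies in $M_j$. Thus $M\cap W_j=M_j$. Let $Q_j$ be the image of $W_j$ in $Q$. Then $Q=\bigcup_jQ_j$, $Q_0=0$, and since $W_j\cap(W_{j-1}+M)=W_{j-1}+M_j$,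
\[
Q_j/Q_{j-1}=W_j/(W_{j-1}+M_j)=t^{-j}\Omega/(t^{-j+1}\Omega+t^{-j}\omega')\cong\Omega/(t\Omega+\omega')=:\Delta,
\]
the isomorphism being multiplication by $t^j$. The module $\Delta$ does not depend on $j$.

\emph{Step 4: generic freeness.} The module $\Delta$ is not a $B$-module, because $\omega'$ is only an $A$-submodule, so generic freeness has to be applied twice. Let $\Gamma=\Omega/t\Omega$, and let $\omega''$ be the image of $\omega'$ in $\Gamma$, so that $\Delta=\Gamma/\omega''$. We have $\mathfrak p^r\Gamma=0$. The images of the $\mathfrak p^i\Gamma$, $0\le i\le r$, filter $\Delta$ with factors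
\[
(\mathfrak p^i\Gamma+\omega'')/(\mathfrak p^{i+1}\Gamma+\omega'')\cong G_i/U_i,
\]
where $G_i=\mathfrak p^i\Gamma/\mathfrak p^{i+1}\Gamma$ is a finite $B/\mathfrak pB$-module and $U_i$, the image of $\mathfrak p^i\Gamma\cap\omega''$, is a finite $\bar A$-module. By generic freeness over the domain $\bar A$, there is $h_1\in A\setminus\mathfrak p$ such that all $(G_i)_{h_1}$ are free over $\bar A_{h_1}$. The finite submodule $(U_i)_{h_1}$ involves only finitely many basis elements. If $F_i$ is their span, then $(G_i/U_i)_{h_1}$ is the direct sum of the finite module $F_i/(U_i)_{h_1}$ and a free module. Apply generic freeness to these finite modules, and Lemma~\ref{lem:CM} to the zero ideal of $\bar A$. We obtain $h\in A\setminus\mathfrak p$ such that all $(G_i/U_i)_h$ are free over $\bar A_h$ and $\bar A_h$ is Cohen--Macaulay. One $h$ suffices for all of $Q$ because of Step~3.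

\emph{Step 5: purity at closed points.} Let $\mathfrak m\supset\mathfrak p$ be a prime of $A$ that corresponds to a maximal ideal of $A_h$. Then $\dim A_{\mathfrak m}=d$, and $\bar A_{\mathfrak m}$ is Cohen--Macaulay of dimension $d-1$. By (L3) and (L2), $H^{d-2}_{\mathfrak m}$ vanishes on free $\bar A_{\mathfrak m}$-modules. By the long exact sequences it vanishes on $\Delta_{\mathfrak m}$, then on each $(Q_j)_{\mathfrak m}$, and by passage to the direct limit on $Q_{\mathfrak m}$. The sequence $0\to M_{\mathfrak m}\to W_{\mathfrak m}\to Q_{\mathfrak m}\to0$ now shows that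
\begin{equation}\label{eq:inj}
H^{d-1}_{\mathfrak m}(M_{\mathfrak m})\to H^{d-1}_{\mathfrak m}(W_{\mathfrak m})
\end{equation}
is injective. Since $\dim A_{\mathfrak m}/tA_{\mathfrak m}=d-1$, there are $\mathbf y=y_1,\dots,y_{d-1}$ in $A_{\mathfrak m}$ such that $(t,\mathbf y)$ has radical $\mathfrak mA_{\mathfrak m}$. Every element of $M$ or $W$ is killed by a power of $t$. So in the \v{C}ech complex for $t,\mathbf y$ all terms in which $t$ is inverted vanish, and $H^{d-1}_{\mathfrak m}=H^{d-1}_{\mathbf y}$ on $M_{\mathfrak m}$ and $W_{\mathfrak m}$. This is now a top cohomology, and (L1) and (L3) give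
\[
H^{d-1}_{\mathbf y}(M_{\mathfrak m})=H^{d-1}_{\mathbf y}(H^1_t(\omega_{\mathfrak m}))=H^d_{\mathfrak m}(\omega_{\mathfrak m})\cong E,\qquad H^{d-1}_{\mathbf y}(W_{\mathfrak m})=H^{d-1}_{\mathbf y}(M_{\mathfrak m})\otimes_{A_{\mathfrak m}}B_{\mathfrak m},
\]
where $E$ is the injective hull of the residue field of $A_{\mathfrak m}$. Under these identifications \eqref{eq:inj} is the canonical map $E\to E\otimes_{A_{\mathfrak m}}B_{\mathfrak m}$. By Lemma~\ref{lem:hull}, $\mathfrak m\in\mathcal P$.

Every prime in $V(\mathfrak p)\cap D(h)$ is contained in such an $\mathfrak m$, so it lies in $\mathcal P$ by Lemma~\ref{lem:basic}(d). The set $V(\mathfrak p)\cap D(h)$ is open in $V(\mathfrak p)$ and contains $\mathfrak p$.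
\end{proof}

\begin{remark}
The height of $\mathfrak p$ is used in Step~1, to make $\mathfrak p$ the radical of a single element $t$. This is what gives $W=\Omega_t/\Omega$ and the filtration of Step~3 with the constant factor $\Delta$. For the prime $\mathfrak P=\sqrt{(s,p)}$ of Theorem~\ref{thm:example}, which has height $2$, the conclusion is false. There purity along $V(\mathfrak P)$ is decided, through \eqref{eq:star}, by the module $K$ of Remark~\ref{rem:K}, which is not generically free.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AM} Atiyah--Macdonald, Proposition~7.8.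

\bibitem{BH} Bruns--Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{PS} \emph{Pure subrings of commutative rings},
\texttt{https://core-cms.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 06C5A635874A54BBD65C63543038821C/\allowbreak S0027763016000027a.pdf/\allowbreak pure-subrings-of-commutative-rings.pdf}

\end{thebibliography}
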